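# Irreducibility of the probabilistic zeta function of $\operatorname{Alt}(n)$

## 1. The guess "no normal subgroup, no factor"

For a finite group $G$ let $\mu_G$ be the Möbius function of its subgroup lattice: $\mu_G(G)=1$, and $\mu_G(H)=-\sum_{K>H}\mu_G(K)$ for $H<G$. Thus $\sum_{K\ge H}\mu_G(K)$ is $1$ if $H=G$ and $0$ if $H<G$. Put
$$P_G(s)=\sum_{H\le G}\frac{\mu_G(H)}{|G:H|^s}=\sum_{m\ge1}\frac{a_m(G)}{m^s},\qquad a_m(G)=\sum_{|G:H|=m}\mu_G(H).\tag{1}$$

For a positive integer $t$, $P_G(t)$ is the probability that $t$ random elements of $G$ generate $G$. Indeed, if a $t$-tuple generates $K$, then the sum of $\mu_G(H)$ over the subgroups $H$ containing the tuple is $\sum_{H\ge K}\mu_G(H)$, which is $1$ if $K=G$ and $0$ otherwise. The tuple lies in a given $H$ with probability $|G:H|^{-t}$; take expectations.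

The sum $P_G(s)$ is a Dirichlet polynomial: it lies in the ring $R$ of finite sums $\sum a_m m^{-s}$ with $a_m\in\mathbb Z$. When does it factor in $R$? Normal subgroups are one visible source of factors. For $N\trianglelefteq G$ there is the formula (Gaschütz; Brown, J. Algebra 225 (2000))
$$P_G(s)=P_{G/N}(s)\sum_{HN=G}\mu_G(H)\,|G:H|^{-s}.\tag{2}$$
Here is a proof. Fix $t$ cosets $g_1N,\dots,g_tN$ that generate $G/N$ and choose a random element in each. The subgroup $K$ that these elements generate satisfies $KN=G$, and so does every $H\ge K$. Hence, as above, the probability that $K=G$ is the sum over all $H$ with $HN=G$ of $\mu_G(H)$ times the probability that all chosen elements lie in $H$. Each $g_iN$ meets $H$ in a coset of $H\cap N$, so that probability is $|N:H\cap N|^{-t}=|G:H|^{-t}$. The result does not depend on the cosets, so (2) holds at every positive integer $t$. Two Dirichlet polynomials that agree at all positive integers are equal: otherwise let $m$ be the least index in the difference $\sum d_jj^{-s}$, multiply by $m^t$ and let $t\to\infty$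 to get $d_m=0$.

Since $\operatorname{Alt}(n)$ is simple for $n\ge5$, formula (2) gives nothing there. The first guess is therefore that $P_{\operatorname{Alt}(n)}(s)$ is irreducible for every $n\ge5$. This is a known result when $n\ge5$ is prime; the question for general $n$ comes from the paper "Recognizing the alternating groups from their probabilistic zeta function". Simplicity is only a reason for the guess, not a proof, so let us test it.

In $\operatorname{Sym}(3)$ the maximal subgroups are one of index $2$ and three of index $3$, so $\mu(1)=-(1-1-3)=3$ and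
$$P_{\operatorname{Sym}(3)}(s)=1-2^{-s}-3\cdot3^{-s}+3\cdot 6^{-s}=(1-2^{-s})(1-3\cdot3^{-s}).$$
In $\operatorname{Alt}(4)$ take for $N$ the Klein four-group. The proper supplements of $N$ are the four subgroups of order $3$, which are maximal, so (2) gives
$$P_{\operatorname{Alt}(4)}(s)=(1-3^{-s})(1-4\cdot4^{-s})=(1-3^{-s})(1-2\cdot2^{-s})(1+2\cdot2^{-s}).$$
Even the factor belonging to $N$ splits, because $4$ is a square. Remember this: arithmetic of the indices can produce factors that no normal subgroup explains.

In $\operatorname{Alt}(5)$ the maximal subgroups are $5$ copies of $A_4$, $6$ of $D_{10}$ and $10$ of $S_3$. Each of the $10$ subgroups $C_3$ lies in two $A_4$'s (it fixes two points) and in one $S_3$ (its normalizer), so $\mu(C_3)=-(1-2-1)=2$. The $5$ Klein groups lie in one $A_4$ each, so $\mu=0$; a $C_5$ lies in one $D_{10}$, so $\mu=0$. Each of the $15$ subgroups $C_2$ lies in one $A_4$, in $6\cdot5/15=2$ of the $D_{10}$'s and in $10\cdot3/15=2$ of the $S_3$'s, so $\mu(C_2)=-(1-1-2-2)=4$. Finally $\mu(1)=-(1-5-6-10+20+60)=-60$. This is Hall's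 formula
$$P_{\operatorname{Alt}(5)}(s)=1-\frac{5}{5^s}-\frac6{6^s}-\frac{10}{10^s}+\frac{20}{20^s}+\frac{60}{30^s}-\frac{60}{60^s}.\tag{3}$$

To see whether (3) factors, identify $R$ with $\mathbb Z[x_2,x_3,x_5,\dots]$ by $x_p=p^{-s}$. By unique factorization of integers, $m^{-s}$ is the monomial $\prod_px_p^{v_p(m)}$; we also write $m^{1-s}=m\cdot m^{-s}$. So $R$ is a factorial domain. Put $S=\mathbb C[x_2,x_3,x_5,\dots]$. The guess is correct, in the following form.

**Theorem A.** For every $n\ge5$, $P_{\operatorname{Alt}(n)}(s)$ is irreducible in $S$, and hence irreducible in $R$.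

**Theorem B.** For every $n\ge16$, $P_{\operatorname{Sym}(n)}(s)=(1-2^{-s})f(s)$ with $f$ irreducible in $S$ (and in $R$).

The word "hence" is justified as follows. All polynomials concerned have constant term $1$, so an integer dividing one of them in $R$ is $\pm1$. A factorization into non-units of $R$ is therefore one into non-constant polynomials, which is excluded in $S$.

## 2. Rules for factors with constant term 1

For $X\in\{\operatorname{Alt}(n),\operatorname{Sym}(n)\}$ put
$$f_X=\sum_{H\operatorname{Alt}(n)=X}\mu_X(H)\,|X:H|^{-s}.\tag{4}$$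
Then $f_{\operatorname{Alt}(n)}=P_{\operatorname{Alt}(n)}$. By (2) with $N=\operatorname{Alt}(n)$, and since a group of order $2$ has $P(s)=1-2^{-s}$, we get $P_{\operatorname{Sym}(n)}=(1-2^{-s})f_{\operatorname{Sym}(n)}$. In both cases $f_X$ has constant term $1$, from $H=X$. We shall study factorizations $f_X=gh$ in $S$ with $g,h$ non-constant. Say that $h$ *involves* the prime $p$ if $\deg_{x_p}h>0$. For $D\ne0$ let $\operatorname{ord}D$ be the least $m$ such that $m^{-s}$ occurs in $D$; for example $\operatorname{ord}(x_2^2-x_3)=3$. The following rules are used all the time.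

1. If $f=gh$ and $f$ has constant term $1$, we scale $g,h$ so that both have constant term $1$. Then $g,h$ are coprime to every monomial.
2. Degrees in $x_p$ add. So a divisor of $D\neq0$ involves only primes that $D$ involves, and if $\deg_{x_p}f\le1$, then one of $g,h$ does not involve $p$.
3. If $h\mid D\ne0$ and $h$ involves no prime of a set $\pi$, then $h$ divides every coefficient of $D$, regarded as a polynomial in the $x_p$ with $p\in\pi$. (Write $D=hU$ and expand $U$.) In particular, if $h$ does not involve $p$, then $h\mid D|_{x_p=0}$.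
4. A polynomial $1+x_pb\ne1$ with $b$ free of $x_p$ is irreducible: a factor of degree $0$ in $x_p$ divides the coefficient $1$ by Rule 3.
5. $\operatorname{ord}(DE)=\operatorname{ord}D\cdot\operatorname{ord}E$, since the product of the two least terms cannot cancel.

Two remarks about $G=\operatorname{Alt}(n)$, $n\ge5$. If every subgroup of index $m>1$ is maximal, then $a_m=-\#\{H:|G:H|=m\}$. A proper subgroup of index $m$ gives an embedding of the simple group $G$ in $\operatorname{Sym}(m)$, so $n!/2\le m!$, and therefore $m\ge n$.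

## 3. Setting one variable to zero: degrees 5, 6 and 7

A natural approach: find a prime $p$ that divides $|G|$ only once. Then $\deg_{x_p}f\le1$, so one factor does not involve $p$, and by Rule 3 it divides $f|_{x_p=0}$. This polynomial sees only the subgroups of order divisible by $p$, which should be few.

**$n=5$.** By (3), $f=(1-6x_2x_3)+x_5B$ with $B=-5-10x_2+20x_2^2+60x_2x_3-60x_2^2x_3$. Let $f=gh$ with $h$ not involving $5$. Then $h$ divides $1-6x_2x_3$, which is irreducible (Rule 4), so $h=1-6x_2x_3$; and $h\mid B$. But substituting $x_3=1/(6x_2)$ turns $B$ into $-5-10x_2+20x_2^2+10-10x_2=5-20x_2+20x_2^2\ne0$. Contradiction.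

**$n=6$.** The maximal subgroups of $\operatorname{Alt}(6)$ are (ATLAS) $12$ copies of $A_5$ (two classes of $6$, index $6$), the $3^2{:}4$ (index $10$), and $30$ copies of $S_4$ (two classes of $15$). There are $144/4=36$ subgroups $C_5$, all conjugate, with normalizer of order $10$, namely $D_{10}$. Each $A_5$ contains $6$ of them, and $6\cdot6=36$, so each $C_5$ lies in exactly one $A_5$ of each class. Both of these contain the normalizer $D_{10}$ of $C_5$, which is maximal in $A_5$; so they intersect in $D_{10}$. As $5$ divides neither $36$ nor $24$, the subgroups of order divisible by $5$ are the $C_5$'s, the $D_{10}$'s, the $A_5$'s and $G$. Hence $\mu(D_{10})=-(1-2)=1$ and $\mu(C_5)=-(1-2+1)=0$, and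
$$f=1-12\cdot6^{-s}+36\cdot36^{-s}+x_5B=(1-6x_2x_3)^2+x_5B,\qquad B\text{ free of }x_5.$$
The surviving part is itself reducible, so we need information on $B$. Let $h$ be a factor not involving $5$. It divides $(1-6x_2x_3)^2$ and $B$, and as it is non-constant it is divisible by $u=1-6x_2x_3$. So $u\mid B$. Grade by $\deg x_2=1$, $\deg x_3=-1$. Then $u$ is homogeneous of degree $0$, so it divides the component of $B$ of degree $-2$. As $v_3(360)=2$, the only monomial of degree $-2$ available is $x_3^2$, and it comes from index $45$; the component is $a_{45}x_3^2$. The subgroups of index $45$ have order $8$, so they are the Sylow $2$-subgroups. Such a group has orbits of sizes $4,2$ and is determined by the $4$-set ($15$ choices) and the $D_8$ induced on it ($3$ choices), so there are $45$. As $8\nmid60$ and $8\nmid36$, their proper overgroups are $S_4$'s and $G$. The $D_8$'s are conjugate, so each lies in $30\cdot3/45=2$ of the $S_4$'s, and $\mu(D_8)=-(1-2)=1$. So $a_{45}=45$, and $u$ divides the non-zero monomial $45x_3^2$. Contradiction with Rule 1.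

**$n=7$.** The maximal subgroups (ATLAS) are $A_6$, $PSL(2,7)$ (two classes, $30$ subgroups in all), $S_5$ and $(A_4\times3){:}2$, of indices $7,15,21,35$. There are $720/6=120$ subgroups $C_7$, all conjugate, with normalizer $7{:}3$ of order $21$. A $PSL(2,7)$ contains $8$ of them, so each $C_7$ lies in $30\cdot8/120=2$ subgroups $PSL(2,7)$. Both contain the normalizer $7{:}3$, which is maximal in $PSL(2,7)$, so they intersect in it. The subgroups of order divisible by $7$ are the $C_7$'s, the $7{:}3$'s, the $PSL(2,7)$'s and $G$. As before $\mu(7{:}3)=1$ and $\mu(C_7)=0$, so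
$$f|_{x_7=0}=1-30\cdot15^{-s}+120\cdot120^{-s}=1-x_3x_5(30-120x_2^3)=:f_7,$$
irreducible by Rule 4. Let $h$ be the factor not involving $7$. Then $h\mid f_7$, so $h=f_7$ and $g|_{x_7=0}=1$. As $5^2\nmid|G|$ and $h$ involves $5$, $g$ does not involve $5$. The terms of $f$ divisible by $x_7$ form $f_7(g-1)$, so $\operatorname{ord}(g-1)$ is the least index divisible by $7$ with non-zero coefficient. It is $7$: subgroups of index $7$ exist and all are maximal, so $a_7\ne0$. The terms of $f$ divisible by $x_5x_7$ form $(f_7-1)(g-1)$, which has ord $15\cdot7=105$. But $a_{35}\ne0$: there are maximal subgroups of index $35$, and a non-maximal one would lie in a maximal subgroup whose index properly divides $35$, that is, would have index $5$ in an $A_6$, which is impossible as $5<6$. Since $35<105$, this is a contradiction.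

Each of these degrees needed its own information, because $D_{10}$ and $PSL(2,7)$ intrude. The next section shows that such groups disappear when the chosen prime is between $n/2$ and $n-3$.

## 4. Subgroups containing a $q$-cycle, $n/2<q\le n-3$

Let $T$ be the set of primes $p$ with $n/2<p\le n$. Write $n^{\underline k}=n(n-1)\cdots(n-k+1)$. For a composition $c=(c_1,\dots,c_r)$ of $k$ (an ordered sequence of positive integers with sum $k$; write $c\vDash k$, $r=r(c)$) put
$$M(c)=\frac{n^{\underline k}}{c_1!\cdots c_r!},\qquad F_K=\sum_{k=0}^K\ \sum_{c\vDash k}(-1)^{r(c)}M(c)^{1-s}\qquad(0\le K<n/2).\tag{5}$$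
So $F_0=1$, $F_1=1-n^{1-s}$ and $F_2=F_1-\binom n2^{1-s}+(n(n-1))^{1-s}$. For $n=8$ the compositions of $3$ give $M(3)=56$, $M(2,1)=M(1,2)=168$, $M(1,1,1)=336$, and $F_3=F_2-56^{1-s}+2\cdot168^{1-s}-336^{1-s}$.

We use a theorem of Jordan: a primitive group of degree $n$ containing a $q$-cycle, $q\le n-3$ prime, contains $\operatorname{Alt}(n)$.

**Lemma 1.** Let $n\ge8$ and $f=f_X$.
1. $\deg_{x_p}f\le1$ for $p\in T$.
2. If $q\in T$ and $q\le n-3$, then $f|_{x_q=0}=F_{n-q}$.

*Proof.* (1) Indices divide $n!$, and $v_p(n!)=1$ as $p\le n<2p$.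

(2) Note $q\geq5$. The terms surviving at $x_q=0$ belong to the $H$ with $q\mid|H|$. An element of order $q>n/2$ is a $q$-cycle, so these are the $H$ containing a $q$-cycle.

*All proper overgroups are intransitive.* Let $H\operatorname{Alt}(n)=X$, let $\sigma\in H$ be a $q$-cycle, and let $H\le L<X$. Then $L\operatorname{Alt}(n)=X$. If $L$ were primitive, Jordan's theorem would give $L\ge\operatorname{Alt}(n)$, so $L=X$. Suppose $L$ is transitive with blocks of size $d$, $2\le d\le n/2$. If $\sigma$ moves a block, it moves $q$ blocks, covering $qd\ge 2q>n$ points. If $\sigma$ fixes all blocks, its cycle lies in one block, of size $\le n/2<q$. Both are impossible. So $L$ is intransitive.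

*Comparison with set partitions.* Let $\Pi_n$ be the lattice of set partitions of $\{1,\dots,n\}$, with $\pi\le\pi'$ if $\pi$ refines $\pi'$, and with top element $\hat1$. Recall that $\mu_{\Pi_n}(\pi,\hat1)=(-1)^{m-1}(m-1)!$ if $\pi$ has $m$ blocks. For $\pi$ having a block of size $\ge q$ let $Y_\pi\le X$ be the stabilizer of all blocks. Its orbits are exactly the blocks. For $X=\operatorname{Alt}(n)$ only a block of size $2$ needs a word: multiply its transposition by a transposition inside the large block. Hence $\pi\mapsto Y_\pi$ is injective, and $Y_\pi\le Y_{\pi'}$ if and only if $\pi\le\pi'$. Also $Y_\pi\operatorname{Alt}(n)=X$, since for $X=\operatorname{Sym}(n)$ the group $Y_\pi$ contains a transposition.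

For subgroups $L$ containing a $q$-cycle with $L\operatorname{Alt}(n)=X$ put $\nu(L)=\mu_{\Pi_n}(\pi,\hat1)$ if $L=Y_\pi$, and $\nu(L)=0$ if $L$ is no $Y_\pi$. Let $H$ be such a subgroup and $\operatorname{orb}(H)$ its orbit partition; it has a block of size $\ge q$, and so has every coarser partition. Now $Y_\pi\ge H$ if and only if $\pi\ge\operatorname{orb}(H)$. Hence
$$\sum_{L\ge H}\nu(L)=\sum_{\pi\ge\operatorname{orb}(H)}\mu_{\Pi_n}(\pi,\hat1),$$
which is $1$ if $\operatorname{orb}(H)=\hat1$ and $0$ otherwise. By the previous paragraph, $H$ is transitive only if $H=X$. So $\nu$ satisfies the recursion that defines $\mu_X$ on these subgroups, and $\mu_X(H)=\nu(H)$ for all of them.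

*Counting.* If $\pi$ has $m$ blocks, then $\mu_X(Y_\pi)=(-1)^{m-1}(m-1)!$ and $|X:Y_\pi|=n!/\prod_B|B|!$; the latter also holds for $X=\operatorname{Alt}(n)$, because $\prod_B\operatorname{Sym}(B)$ contains odd permutations. The block of size $\ge q$ is unique; let its size be $n-k$, $0\le k\le n-q$. The factor $(m-1)!$ counts the orderings of the other blocks. So we sum, over ordered tuples of disjoint sets with sizes $c\vDash k$, the term $(-1)^{r(c)}$ times the index to the power $-s$. There are $n!/(c_1!\cdots c_r!\,(n-k)!)=M(c)$ such tuples, and $M(c)$ is also the index. This gives $\sum(-1)^{r(c)}M(c)^{1-s}=F_{n-q}$. $\square$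

## 5. The polynomials $F_K$ and their common factors

**Lemma 2.** Let $0\le K<n/2$.

(a) Primes involved in $F_K$ divide $n^{\underline K}$.

(b) If $0\le J<K$, then $\operatorname{ord}(F_K-F_J)=\binom n{J+1}$; in particular $F_K\ne F_J$. The largest index in $F_K$ is $n^{\underline K}$, with coefficient $\pm n^{\underline K}$.

(c) If a prime $P>K$ divides $n-b$, $0\le b<K$, then $F_K|_{x_P=0}=F_b$. If $q,t\in T$ and $q\le t$, then $F_{n-q}|_{x_t=0}=F_{n-t}$.

*Proof.* (a) Each $M(c)$ with $c\vDash k\le K$ divides $n^{\underline k}$, which divides $n^{\underline K}$.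

(b) $F_K-F_J$ collects the $c\vDash k$ with $J+1\le k\le K$. For these, $M(c)=\binom nk\frac{k!}{\prod c_i!}\ge\binom nk\ge\binom n{J+1}$, with equality only for $c=(J+1)$, as $\binom nk$ is strictly increasing for $k\le K<n/2$. For the top, $M(c)\le n^{\underline k}\le n^{\underline K}$, with equality only for $c=(1,\dots,1)\vDash K$.

(c) $P>K$ divides no $c_i!$, and it divides at most one of the $K$ consecutive numbers $n,\dots,n-K+1$, namely $n-b$. So $P\mid M(c)$ if and only if $k>b$, and the terms with $k\le b$ form $F_b$. For $t>q$ the last claim is the case $K=n-q<n/2<t=P$, $b=n-t$. For $t=q$ it says that $F_{n-q}$ does not involve $q$; this follows from (a), since no multiple of $q$ lies in $(q,n]$. $\square$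

If $F_{n-q}$ is irreducible, the factor $h$ missing $q$ equals $F_{n-q}$, and we know a factor of $f$ explicitly. If it is not, one would hope that $h$ divides several of the $F_K$ and that different $F_K$ are coprime. Neither holds in general. For $n=16$,
$$F_1=1-16^{1-s}=1-(2x_2)^4,\qquad F_2=F_1-120^{1-s}(1-2x_2),$$
so $F_1$ is reducible, and $F_1,F_2$ share the factor $1-2x_2$. The same happens whenever $n$ is a power of $2$. This is the phenomenon seen in $\operatorname{Alt}(4)$.

What helps is to stop looking for factorizations of the $F_K$, and to study instead the whole set of $K$ with $h\mid F_K$. Lemma 2(c) moves us downwards inside this set, with the help of any prime $P$ that $h$ does not involve. If the descent always worked, it would reach $F_0=1$. Where it stops, the integers just below $n$ have only small prime factors, and prime number estimates forbid this.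

## 6. Descent through the set of $K$ with $h\mid F_K$ ($n\ge16$)

Let $n\ge16$. We use a theorem of Ramanujan (1919): $\pi(x)-\pi(x/2)\ge3$ for $x\ge17$. It implies that *there are at least two primes in $(n/2,n-3]$*. For $16\le n\le19$ these include $11,13$. For $n\ge20$ the interval $((n-3)/2,n-3]$ contains at least three primes. At most one of them is $\le n/2$, because $((n-3)/2,n/2]$ contains at most two integers, and these are consecutive and $>8$.

Let $f=f_X$, $q=\min T$ (so $q\le n-3$) and $N=n-q<n/2$. By Lemma 1, $f|_{x_q=0}=F_N$, so $f$ is non-constant. Suppose $f=gh$ with $g,h$ non-constant, normalized as in Rule 1.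

**Step 1. After renaming, $h$ involves no prime of $T$, and $h\mid F_{n-t}$ for all $t\in T$.** The purpose is to get a factor that can be tested against all of $T$ at once. Choose $p\in T$ with $q<p\le n-3$. By Lemma 1(1) one factor, say $h$, does not involve $p$, so $h\mid f|_{x_p=0}=F_{n-p}$. If $t\in T$ and $t\le p$, no multiple of $t$ lies in $(p,n]$, so by Lemma 2(a) $h$ does not involve $t$. In particular $h$ does not involve $q$, and $F_N=h\cdot g|_{x_q=0}$.

Suppose $h$ involves some $p''\in T$. Then $p''>p$, and $g$ does not involve $p''$. Putting $x_{p''}=0$ in $F_N=h\cdot g|_{x_q=0}$ and using Lemma 2(c), we get $g|_{x_q=0}\mid F_{n-p''}$. No multiple of $p$ lies in $(p'',n]$, so $g|_{x_q=0}$ does not involve $p$. Neither does $h$, so $F_N$ does not involve $p$. But the index $n^{\underline N}=n(n-1)\cdots(q+1)$ occurs in $F_N$ and is divisible by $p$. Contradiction. So $h$ involves no prime of $T$. Finally, $h\mid F_N$, and putting $x_t=0$ gives $h\mid F_{n-t}$.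

Let $\mathcal K=\{K:0\le K\le N,\ h\mid F_K\}$, so $n-t\in\mathcal K$ for all $t\in T$. Let $l$ be the largest prime involved in $h$.

**Step 2. If $K\in\mathcal K$ and a prime $P>\max(K,l)$ divides $n-b$ with $0\le b<K$, then $b\in\mathcal K$.** This is the descent move. Put $x_P=0$: $h$ does not involve $P$, and $F_K|_{x_P=0}=F_b$.

For instance, let $n=16$ and suppose $l\le3$. Then $T=\{11,13\}$ gives $3,5\in\mathcal K$; the prime $7\mid14=n-2$ gives $2\in\mathcal K$, and $5\mid15=n-1$ gives $1\in\mathcal K$. There the descent stops, as $n=2^4$ has no prime factor $>l$.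

**Step 3. Let $K_0=\min\mathcal K$. Then $1\le K_0<l$.** This locates the bottom of $\mathcal K$. As $F_0=1$, $K_0\ge1$. The theorem of Sylvester–Erdős says: if $n\ge2k\ge2$, then $n^{\underline k}$ has a prime factor $>k$. If $K_0\ge l$, apply it with $k=K_0<n/2$: some prime $P>K_0\ge l$ divides some $n-b$ with $0\le b<K_0$. Step 2 gives $b\in\mathcal K$, against minimality.

**Step 4. $\mathcal K\cap[0,l-1]=\{K_0\}$.** Below $l$ there is only one element, because $l$ divides all the relevant indices equally often. Suppose $K\in\mathcal K$ with $K_0<K<l$. Since $h\mid F_{K_0}$ involves $l$, Lemma 2(a) gives $l\mid n-\kappa$ for some $0\le\kappa<K_0$. Let $c\vDash k$ with $K_0<k\le K<l$. Then $l$ divides no $c_i!$, and $n-\kappa$ is the only multiple of $l$ among the $k<l$ numbers $n,\dots,n-k+1$. So $v_l(M(c))=v_l(n-\kappa)=:v$ for all these $c$. Hence $0\ne F_K-F_{K_0}=x_l^vD'$ with $D'$ not involving $l$. As $h$ divides this and is coprime to $x_l$, $h\mid D'$. This contradicts that $h$ involves $l$.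

**Step 5. A run of smooth numbers below $n$.** Call an integer $Y$-*smooth* if all its prime factors are $\le Y$; so $12$ is $3$-smooth and $14$ is not. Let $p_1>p_2$ be the two largest primes $\le n$; both lie in $T$. Then $n-p_1<n-p_2$ both lie in $\mathcal K$, and by Step 4 they are not both $<l$. So $n-p_2\ge l$. Let
$$K=\min(\mathcal K\cap[l,N]),\qquad\text{so}\qquad l\le K\le n-p_2.\tag{6}$$
Let $0\le b<K$ and let $n-b$ have a prime factor $P>K\ge l$. Step 2 gives $b\in\mathcal K$; by minimality of $K$, $b<l$; by Step 4, $b=K_0$. This proves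
$$\text{every } n-b \text{ with } 0\le b<K,\ b\ne K_0,\ \text{is } K\text{-smooth; in particular } n \text{ is } K\text{-smooth,}\tag{7}$$
the last part because $K_0\ge1$.

**Step 6. An inequality (Erdős' argument).** We turn (7) into a bound on $n$. Put $w=K-1-\pi(K)$. If $w\ge0$, then
$$(n-K+1)^w\le(K-1)!.\tag{8}$$
Let $\mathcal M$ be the set of integers in (7). As $K_0<l\le K$, it has $K-1$ elements. For each prime $p\le K$ choose $m_p\in\mathcal M$ with $v_p(m_p)$ maximal, and delete all the $m_p$; at least $w$ numbers remain. For a remaining $m$, $v_p(m)\le v_p(m_p)$ gives $v_p(m)\le v_p(m-m_p)$. If $m_p=n-K+1+i$ with $0\le i\le K-1$, the differences $m-m_p$ are distinct non-zero integers in $[-i,K-1-i]$. So the product of the remaining numbers has $p$-adic valuation at most $v_p(i!\,(K-1-i)!)\le v_p((K-1)!)$. The product is $K$-smooth, so it divides $(K-1)!$. Each remaining number is $\ge n-K+1$, and (8) follows.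

As $K\ge l\ge2$, it remains to exclude $K\ge4$, $K=3$ and $K=2$.

## 7. Smooth runs against prime gaps: $K\ge4$

**Step 7. $K\ge4$ is impossible.** We play (8) against the bound $K\le n-p_2$. Write $t=n-K+1$. For $K\ge4$ the numbers $1,4$ are not prime, so $w\ge1$, and (8) says $t^w\le(K-1)!$. This is false for $t\ge t_0$, with $t_0$ as follows.

|$K$|$w$|$t_0$|check $t_0^{\,w}>(K-1)!$|
|-|-|-|-|
|4|1|7|$7>6$|
|5|1|25|$25>24$|
|6|2|11|$121>120$|
|7|2|27|$729>720$|
|8|3|18|$5832>5040$|
|9|4|15|$50625>40320$|
|10|5|13|$371293>362880$|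
|11|5|21|$4084101>3628800$|
|12|6|19|$47045881>39916800$|
|13|6|28|$481890304>479001600$|
|14|7|26|$8031810176>6227020800$|
|15|8|24|$110075314176>87178291200$|
|16|9|23|$1801152661463>1307674368000$|
|17|9|31|$31^9>2.64\cdot10^{13}>2.10\cdot10^{13}>16!$|
|18|10|29|$29^{10}>4.20\cdot10^{14}>3.56\cdot10^{14}>17!$|
|19|10|39|$39^{10}>8.1\cdot10^{15}>6.5\cdot10^{15}>18!$|

*The range $n\ge45$.* Nagura (1952): for $x\ge25$ there is a prime $p$ with $x<p<6x/5$. Let $m=\lfloor5n/6\rfloor\ge37$ and $m'=\lfloor5m/6\rfloor\ge30$. There are primes $p',p$ with $m'<p'<6m'/5\le m<p<6m/5\le n$. So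
$$p_2\ge p'\ge m'+1>\tfrac56m>\tfrac{25}{36}n-\tfrac56,\qquad K\le n-p_2<\tfrac{11}{36}n+\tfrac56\le\tfrac{35}{108}n,$$
where the last step says $\frac56\le\frac n{54}$, i.e. $n\ge45$. Thus $n>\frac{108}{35}K$ and $t>\frac{73}{35}K>2.08K$.

If $K\le16$, then $t\ge45-16+1=30\ge t_0$. If $K=17,18,19$, then $t>35,\ 37,\ 39.5$ respectively, so $t\ge t_0$.

Let $K\ge20$. From $K!\le\mathrm e\,K^{1/2}(K/\mathrm e)^K$ (with $\mathrm e$ Euler's number) we get $(K-1)!\le\mathrm e\,K^{-1/2}(K/\mathrm e)^K$. Also $\log2.08>0.73$, so $\log t>\log K+0.73$. By Rosser–Schoenfeld (1962), $\pi(x)<1.25506\,x/\log x$ for $x>1$, so $\pi(K)(\log K+0.73)<1.2551K+0.9163K/\log K$. Therefore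
$$\begin{aligned}w\log t-\log(K-1)!&\ge(K-1-\pi(K))(\log K+0.73)-1+\tfrac12\log K-K\log K+K\\&=1.73K-\tfrac12\log K-1.73-\pi(K)(\log K+0.73)\\&>0.4749K-\frac{0.9163K}{\log K}-\tfrac12\log K-1.73.\end{aligned}$$
At $K=20$ the last expression is about $9.498-6.118-1.498-1.73>0.1$. With $u=1/\log K$ its derivative is $0.4749-0.9163(u-u^2)-\frac1{2K}$, and $u-u^2\le\frac14$, so for $K\ge20$ the derivative is at least $0.4749-0.2291-0.025>0$. Hence $w\log t>\log(K-1)!$ for all $K\ge20$, contradicting (8).

*The range $33\le n\le44$.* The pair $(p_1,p_2)$ is $(31,29)$ for $33\le n\le36$, $(37,31)$ for $37\le n\le40$, $(41,37)$ for $n=41,42$, and $(43,41)$ for $n=43,44$. So $K\le n-p_2\le7,9,5,3$ respectively. In all cases $K\le9$, and $t\ge34-K$, which for $K=4,\dots,9$ is $30,29,28,27,26,25$; each is at least the corresponding $t_0=7,25,11,27,18,15$.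

*The range $16\le n\le32$.* Here $n$ is not prime, since it is $K$-smooth and $K<n$. The values of $n-p_2$ are:

|$n$|16|18|20|21|22|24|25|26|27|28|30|32|
|-|-|-|-|-|-|-|-|-|-|-|-|-|
|$p_1,p_2$|13,11|17,13|19,17|19,17|19,17|23,19|23,19|23,19|23,19|23,19|29,23|31,29|
|$n-p_2$|5|5|3|4|5|5|6|7|8|9|7|3|

We check all $K$ with $4\le K\le n-p_2$.

- $K=4$: $t\ge13\ge7$. $K=6$ (so $n\ge25$): $t\ge20\ge11$. $K=8$ ($n=27,28$): $t\ge20\ge18$. $K=9$ ($n=28$): $t=20\ge15$. $K=5$, $n=30$: $t=26\ge25$.
- $K=5$, $n=16,18,22,24,25,26,27,28$: the pairs $(14,13)$, $(17,14)$, $(22,21)$, $(23,22)$, $(23,22)$, $(26,23)$, $(26,23)$, $(28,26)$ consist of two numbers among $n,\dots,n-4$ that are not $5$-smooth. But (7) allows only one exception.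
- $K=7$, $n=26,27,28,30$: the pairs $(26,23)$, $(26,23)$, $(26,23)$, $(29,26)$ consist of two numbers among $n,\dots,n-6$ that are not $7$-smooth, again contradicting (7).

## 8. $K=3$ and the degree 18

**Step 8. $K=3$ is impossible.** Here $l\le3$ and $K_0\in\{1,2\}$, so by (7) $n$ and one of $n-1,n-2$ are $3$-smooth. We first find all such $n$.

The pairs of consecutive $3$-smooth numbers are $(1,2),(2,3),(3,4),(8,9)$. Indeed, the two are coprime, so one is a power of $2$ and the other a power of $3$. Let $3^b-2^a=1$. If $a\ge2$, then $3^b\equiv1$ mod $4$, so $b$ is even, and $3^{b/2}-1$, $3^{b/2}+1$ are powers of $2$ differing by $2$; they are $2,4$ and $3^b=9$. If $a=1$, the pair is $(2,3)$; $a=0$ is impossible. Let $2^a-3^b=1$. If $b\ge1$, then $2^a\equiv1$ mod $3$, so $a$ is even, and $2^{a/2}-1$, $2^{a/2}+1$ are powers of $3$ differing by $2$; they are $1,3$ and the pair is $(3,4)$. If $b=0$, it is $(1,2)$.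

As $n\ge16$, $n$ and $n-1$ are not both $3$-smooth. So $n,n-2$ are. If $n$ is odd, both are powers of $3$ differing by $2$, so $n=3$, impossible. If $n$ is even, $n/2-1,n/2$ are consecutive $3$-smooth numbers with $n/2\ge8$, so $n=18$.

Let $n=18$. As $13\in T$, $5=18-13\in\mathcal K$. The prime $7>\max(5,l)$ divides $14=18-4$, so $4\in\mathcal K$ by Step 2. Hence $h$ divides $F_5-F_4=\sum_{c\vDash5}(-1)^{r(c)}M(c)^{1-s}$. Since $v_5(18\cdot17\cdot16\cdot15\cdot14)=1$, a term is free of $x_5$ only if $5\mid\prod c_i!$, i.e. $c=(5)$. So the part of $F_5-F_4$ free of $x_5$ is the single term $-\binom{18}5^{1-s}$. As $h$ does not involve $5$, $h$ divides a monomial (Rule 3), contradicting Rule 1.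

## 9. $K=2$ and powers of two

**Step 9. $K=2$ is impossible.** Here the common factor $1-2x_2$ of Section 5 really occurs in $F_1$ and $F_2$, and we must exclude it with a third member of $\mathcal K$.

Now $l=2$ and $K_0=1$, and by (7) $n$ is $2$-smooth: $n=2^a$ with $a\ge4$. From $1,2\in\mathcal K$,
$$h\mid F_2-F_1=-\tbinom n2^{1-s}(1-2x_2),\qquad\text{so } h=1-2x_2.$$

Choose $p\in T$ with $p\le n-3$ and $p+1\ne3\cdot2^{a-2}$; this is possible, as there are at least two primes in $T$ that are $\le n-3$. Put $\bar K=n-p\ge3$; then $\bar K\in\mathcal K$. Write $\operatorname{odd}(m)$ for the odd part of $m$ and $O=\operatorname{odd}(n^{\underline{\bar K}})$. As $\bar K\ge3$, $3\mid O$. Since $h$ involves only $2$, Rule 3, applied to the odd primes, says that $h$ divides the part of $F_{\bar K}$ consisting of the terms with $\operatorname{odd}(M(c))=O/3$.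

Which $c\vDash k\le\bar K$ occur in that part? Dividing $O$ by $\operatorname{odd}(M(c))$, the condition is
$$\operatorname{odd}\big((n-k)\cdots(n-\bar K+1)\big)\cdot\operatorname{odd}\Big(\prod c_i!\Big)=3.\tag{9}$$
The numbers $n-i$ with $1\le i<\bar K<n/2$ lie strictly between $n/2=2^{a-1}$ and $n=2^a$, so they are not powers of $2$ and have odd part $\ge3$.

- If $k=0$, the first factor in (9) is divisible by $\operatorname{odd}(n-1)\operatorname{odd}(n-2)\ge9$, impossible.
- If $1\le k<\bar K$, the first factor is a product of $\bar K-k$ odd parts $\ge3$. So $k=\bar K-1$ and $p+1=n-\bar K+1=3\cdot2^j$ for some $j$. As this lies in $(2^{a-1},2^a)$, $j=a-2$, which we excluded.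
- So $k=\bar K$ and $\operatorname{odd}(\prod c_i!)=3$. As $1!,2!$ have odd part $1$, $3!,4!$ have odd part $3$, and $15\mid c!$ for $c\ge5$, exactly one $c_i$ lies in $\{3,4\}$ and all others lie in $\{1,2\}$.

Set $x_2=1/2$, i.e. $2^{1-s}=1$. Then each $M(c)^{1-s}$ in this part becomes $(O/3)^{1-s}$, and the part becomes $(O/3)^{1-s}\sum_c(-1)^{r(c)}$. It must vanish, as $h=1-2x_2$ does. We compute the sum with generating functions. Each $c$ is a sequence of $1$'s and $2$'s, then one entry $3$ or $4$, then a sequence of $1$'s and $2$'s, and each entry carries a sign $-1$. A signed sequence of $1$'s and $2$'s has generating function $1/(1+z+z^2)=(1-z)/(1-z^3)$. Hence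
$$\sum_c(-1)^{r(c)}=-[z^{\bar K}]\frac{z^3+z^4}{(1+z+z^2)^2}=-[z^{\bar K-3}]\frac{(1+z)(1-z)^2}{(1-z^3)^2}=-[z^{\bar K-3}]\,(1-z-z^2+z^3)\sum_{j\ge0}(j+1)z^{3j}.$$
The coefficients of the last series at $z^{3j},z^{3j+1},z^{3j+2}$ are $(j+1)+j=2j+1$, $-(j+1)$ and $-(j+1)$, and none of them is $0$. Contradiction.

Steps 7–9 exclude every $K\ge2$. So $f_X$ is irreducible in $S$ for $n\ge16$. This proves Theorem B, and Theorem A for $n\ge16$. $\square$

Degrees $5,6,7$ were treated in Section 3. In the rest, $8\le n\le15$, $G=\operatorname{Alt}(n)$, $f=P_G=\sum a_mm^{-s}$, and $f=gh$ with $g,h$ non-constant, normalized; Lemmas 1 and 2 apply.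

## 10. Degrees 10 and 13

For $n=10$ we need a general fact due to Hall.

**Lemma 3 (Hall).** If $H<G$ and $\mu_G(H)\ne0$, then $H$ is an intersection of maximal subgroups.

*Proof.* Induction on $|G:H|$. Let $\hat H<G$ be the intersection of the maximal subgroups containing $H$, and suppose $H<\hat H$. If $K>H$ and $\mu_G(K)\ne0$, then $K=G$, or $K$ is an intersection of maximal subgroups by induction; so $K\ge\hat H$. Hence $0=\sum_{K\ge H}\mu_G(K)=\mu_G(H)+\sum_{K\ge\hat H}\mu_G(K)=\mu_G(H)$. $\square$

**$n=10$.** Here $T=\{7\}$ and $f|_{x_7=0}=F_3$. The indices in $F_3$ are $1,10,45,90,120,360,720$. All but the first have $v_5=1$, so $F_3=1+x_5b$ is irreducible. Let $h$ be the factor not involving $7$; it divides $F_3$, so $h=F_3$. The only odd indices are $1$ and $45$, so $h|_{x_2=0}=1-45^{1-s}$. To get a contradiction we compute $f|_{x_2=0}$, i.e. we find the subgroups of odd index with $\mu\ne0$.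

Let $P=(Q\times C_2)\cap\operatorname{Alt}(10)$, where $Q=C_2\wr C_2\wr C_2$ acts on $\{1,\dots,8\}$ with blocks $12,34,56,78$ and contains the transpositions $(12),(34),(56),(78)$, and $C_2$ acts on $\{9,10\}$. As $|Q|=2^7$, $|P|=2^7$, and $P$ is a Sylow $2$-subgroup of $G$. It induces $Q$ on $\{1,\dots,8\}$, since signs can be corrected by $(9\,10)$. Its subgroup fixing $9$ and $10$ is $Q\cap\operatorname{Alt}(8)$, which is transitive on $\{1,\dots,8\}$; for instance, $Q$ may be taken to contain the even permutations $(12)(34)(56)(78)$, $(13)(24)(57)(68)$, $(15)(26)(37)(48)$. We go through the maximal subgroups of $G$ containing $P$.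

- None is primitive: the primitive groups of degree $10$ other than $A_{10},S_{10}$ are $A_5$, $S_5$ and the groups between $PSL(2,9)$ and $P\Gamma L(2,9)$, with orders dividing $1440=2^5\cdot45$.
- An intransitive one has orbits that are unions of the orbits $\{1,\dots,8\},\{9,10\}$ of $P$, so it is $M_1:=G_{\{9,10\}}$, of index $45$.
- The stabilizers of two blocks of size $5$ have order $2^6\cdot225$ and do not contain $P$.
- Blocks of size $2$: a block $\{9,i\}$ with $i\le8$ would force $Q\cap\operatorname{Alt}(8)$ to fix $i$; so $\{9,10\}$ is a block. The other blocks are permuted by $Q$. If $\{1,j\}$ were a block with $j\neq2$, $(12)$ would move it to $\{2,j\}$, which meets it; so $12$ is a block, and similarly $34,56,78$. The only candidate is the stabilizer $M_2$ of this system, of index $10!/(2^5\cdot5!)=945$.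

Both contain $P$. A maximal subgroup containing $M_1$ or $M_2$ contains $P$, so it is $M_1$ or $M_2$. Moreover $M_1\not\le M_2$ by orders, and $M_2\not\le M_1$ as $M_2$ is transitive. So $M_1,M_2$ are maximal. $M_1\cap M_2$ is the stabilizer in $M_2$ of one of five blocks permuted transitively, so it has index $945\cdot5=4725$.

A subgroup of odd index contains a conjugate of $P$. By Lemma 3 the subgroups of odd index with $\mu\ne0$ are, up to conjugacy, among $G,M_1,M_2,M_1\cap M_2$, and $\mu(M_1\cap M_2)=-(1-1-1)=1$. The groups $M_1,M_2$ are maximal and not normal, hence self-normalizing, so they have $45$ and $945$ conjugates. An element normalizing $M_1\cap M_2$ permutes its maximal overgroups $M_1,M_2$. These have different orders, so the element normalizes both and lies in $M_1\cap M_2$. So there are $4725$ conjugates, and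
$$f|_{x_2=0}=1-45^{1-s}-945^{1-s}+4725^{1-s}=(1-45^{1-s})-945^{1-s}(1-5^{1-s}).$$
Now $h|_{x_2=0}=1-45x_3^2x_5$ divides this, so it divides $945^{1-s}(1-5x_5)$, and hence $1-5x_5$, which does not involve $3$. Contradiction.

**$n=13$.** Here $T=\{7,11,13\}$ and $f|_{x_7=0}=F_6$. Let $h$ be a factor not involving $7$; then $h\mid F_6$. If $h$ does not involve $13$, then $h\mid F_6|_{x_{13}=0}=F_0=1$, impossible. So $h$ involves $13$ and $g$ does not. Putting $x_{13}=0$ in $F_6=h\cdot g|_{x_7=0}$ gives $g|_{x_7=0}\mid F_0=1$, so $g|_{x_7=0}=1$ and $h=F_6$. By Lemma 2(b) the index $13\cdot12\cdot11\cdot10\cdot9\cdot8$ occurs in $F_6$, so $h$ involves $11$, and $g$ does not. Let $m=\operatorname{ord}(g-1)$; then $m>1$, $11\nmid m$, $13\nmid m$. The terms of $f$ divisible by $x_7$ form $F_6(g-1)$, which has ord $m$, so $a_m\ne0$. Hence $\operatorname{Alt}(13)$ has a proper subgroup of index $m$, so of order divisible by $11\cdot13$. It contains a $13$-cycle, so it is transitive of prime degree, hence primitive. But the primitive groups of degree $13$ other than $A_{13},S_{13}$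 are the subgroups of $13{:}12$ and $PSL(3,3)$. Their orders divide $156$ or equal $5616=2^4\cdot3^3\cdot13$, and are not divisible by $11$. Contradiction.

## 11. Degrees 8, 9, 11, 12, 14 and 15

Here $T=\{q<p\}$ with $q\le n-3$: for $n=8,9,11,12,14,15$ the pair $(q,p)$ is $(5,7),(5,7),(7,11),(7,11),(11,13),(11,13)$. Let $h$ be a factor that does not involve $q$. Either some factor avoids both $p$ and $q$, or each factor takes one of them. We exclude the second possibility first, using the following theorem on small indices.

**Subgroups of small index** (Dixon–Mortimer, *Permutation Groups*, Section 5.2). Let $|\Omega|=n\ge10$, $1\le r\le n/2$, $A=\operatorname{Alt}(\Omega)$, $L\le A$ and $|A:L|<\binom nr$. Then either (i) $A_{(\Delta)}\le L\le A_{\{\Delta\}}$ for some $\Delta\subset\Omega$ with $|\Delta|<r$; or (ii) $n=2m$, $L$ is transitive and imprimitive with two blocks of size $m$, and $|A:L|=\frac12\binom nm$.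

Here $A_{(\Delta)}$ and $A_{\{\Delta\}}$ are the pointwise and setwise stabilizers. In (i) with $|\Delta|=d$ we have $|A:L|=\binom ndj$ with $j=|A_{\{\Delta\}}:L|$ dividing $|A_{\{\Delta\}}:A_{(\Delta)}|=d!$; so $j=1$ if $d\le1$. For example, with $n=10$ and $r=2$: the subgroup indices $<45$ in $\operatorname{Alt}(10)$ are $1$ and $10$, as (ii) would give index $126$.

**The case that $h$ involves $p$ and $g$ involves $q$.** Then $g$ does not involve $p$, and by Lemma 1(1) $g=g_0+g_1x_q$, $h=h_0+h_1x_p$, with $g_1,h_1\ne0$, all $g_i,h_i$ free of $x_p,x_q$, and $\operatorname{ord}g_0=\operatorname{ord}h_0=1$. Write $f=f_{00}+f_{10}x_p+f_{01}x_q+f_{11}x_px_q$. Then $f_{10}=g_0h_1$, $f_{01}=g_1h_0$, $f_{11}=g_1h_1$, and by Rule 5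
$$\operatorname{ord}(f_{11}x_px_q)=\operatorname{ord}(f_{10}x_p)\cdot\operatorname{ord}(f_{01}x_q).\tag{10}$$
We bound the right side from below. First, $f_{10}x_p$ is the part of $f|_{x_q=0}=F_{n-q}$ divisible by $x_p$, that is $F_{n-q}-F_{n-p}$, so its ord is $\binom n{n-p+1}$. Second, $\operatorname{ord}(f_{01}x_q)$ is the index of a proper subgroup, so it is $\ge n$. For $n=11$ it is $\ge55$: it is prime to $p=11$, so the subgroup contains an $11$-cycle and is transitive, while by the theorem with $r=2$ a proper subgroup of index $<55$ is intransitive. So the right side of (10) is at least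
$$28\cdot8=224,\quad84\cdot9=756,\quad11\cdot55=605,\quad66\cdot12=792,\quad91\cdot14=1274,\quad455\cdot15=6825$$
for $n=8,9,11,12,14,15$. On the other hand, we show that $a_m\ne0$ for $m=35,280,462,462,1001,3003$ respectively. As $pq\mid m$ in each case, the left side of (10) is at most $m$, a contradiction. It is enough to show that subgroups of index $m$ exist and that all of them are maximal.

- $n=8$, $m=35$: $(S_4\wr S_2)\cap A_8$ has index $35$. An overgroup strictly between a subgroup of index $35$ and $G$ would have index $5$ or $7$, which is $<8$.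
- $n=9$, $m=280$: by the ATLAS the maximal subgroups have indices $9,36,84,120,120,126,280,840$; none of them properly divides $280$.
- $n=11$, $m=462$: by the ATLAS the maximal indices are $11,55,165,330,462,2520,2520$; only $11$ properly divides $462$. A non-maximal subgroup of index $462$ would have index $42$ in an $A_{10}$, but the indices $<45$ there are $1$ and $10$.
- $n=12$, $m=462<\binom{12}5$: with $r=5$, type (i) has index $1$; $12$; $66j$ with $j\le2$; or a multiple of $220$ or $495$; never $462$. So subgroups of index $462$ are of type (ii), and these exist: $(S_6\wr S_2)\cap A_{12}$. An overgroup strictly between such a subgroup and $G$ would be transitive of index $<462$. It would be of type (i) with $\Delta\ne\varnothing$, hence intransitive, a contradiction.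
- $n=14$, $m=1001=\binom{14}4<\binom{14}5$: with $r=5$, type (ii) has index $1716$. Type (i) has index $1$; $14$; $91j$ with $j\le2$; a multiple of $364$; or a multiple of $1001$. As $364\nmid1001$, the subgroups of index $1001$ are the $A_{\{\Delta\}}$ with $|\Delta|=4$. An overgroup strictly between $A_{\{\Delta\}}$ and $G$ is of type (i), so it stabilizes a set $\Delta'\ne\varnothing$ with $|\Delta'|\le4$, which is a union of orbits of $A_{\{\Delta\}}$ (sizes $4,10$). So $\Delta'=\Delta$, and the overgroup equals $A_{\{\Delta\}}$, a contradiction.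
- $n=15$, $m=3003=\binom{15}5<\binom{15}6$: with $r=6$, only type (i) is possible, with index $1$; $15$; $105j$ with $j\le2$; or a multiple of $455$, $1365$ or $3003$; and $455,1365\nmid3003$. So the subgroups of index $3003$ are the $A_{\{\Delta\}}$ with $|\Delta|=5$, and they are maximal by the same argument (orbit sizes $5,10$, $|\Delta'|\le5$).

**The case of a factor involving no prime of $T$.** If $h$ does not involve $p$, then $h$ involves no prime of $T$. If $h$ involves $p$, then $g$ does not involve $p$, and by the previous case $g$ does not involve $q$. Rename so that $h$ is the factor involving no prime of $T$. Then $h\mid f|_{x_q=0}=F_{n-q}$, and putting $x_p=0$, also $h\mid F_{n-p}$. Each degree now gives a contradiction.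

**$n=11$.** $h\mid F_0=1$, a contradiction.

**$n=14$.** $h$ divides $F_3$ and $F_1$. As $7$ divides $14$ exactly once and divides neither $13$ nor $12$, both are of the form $1+x_7b$ with $b$ free of $x_7$, hence irreducible. So $h=F_1=F_3$, contradicting Lemma 2(b).

**$n=15$.** $h$ divides $F_4$ and $F_2$. As $v_5(15)=1$, $5\nmid14\cdot13\cdot12$ and $5\nmid4!$, both are of the form $1+x_5b$ with $b$ free of $x_5$, hence irreducible. So $h=F_2=F_4$, again contradicting Lemma 2(b).

**$n=8$.** $h\mid F_1=1-8x_2^3$, so $h$ involves only $2$. Also $h\mid F_3$. The indices in $F_3$ divisible by $3$ are $168$ (twice) and $336$, so the part of $F_3$ linear in $x_3$ is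
$$2\cdot168^{1-s}-336^{1-s}=168^{1-s}\cdot2(1-x_2).$$
By Rules 3 and 1, $h\mid1-x_2$. But $1-8x_2^3\ne0$ at $x_2=1$. Contradiction.

**$n=9$.** $h$ divides $F_4$ and $F_2=1-9x_3^2(1+4x_2^2-8x_2^3)$. The latter is irreducible: a factor of degree $0$ in $x_3$ divides the coefficient $1$, so a proper factorization would be $(1+ax_3)(1-ax_3)$ with $a\in\mathbb C[x_2]$ and $a^2=9(1+4x_2^2-8x_2^3)$, which has odd degree. So $h=F_2$, and $h\mid F_4-F_2$. Listing the compositions of $3$ and of $4$,
$$F_4-F_2=-84^{1-s}+2\cdot252^{1-s}-504^{1-s}-126^{1-s}+2\cdot504^{1-s}+756^{1-s}-3\cdot1512^{1-s}+3024^{1-s}.$$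
Here $v_3(84)=1$; $v_3(252)=v_3(504)=v_3(126)=2$; $v_3(756)=v_3(1512)=v_3(3024)=3$. So $F_4-F_2=x_3(\alpha+\beta x_3+\gamma x_3^2)$ with $\alpha,\beta,\gamma$ free of $x_3$ and $x_3^2\beta=-126^{1-s}+2\cdot252^{1-s}+504^{1-s}\ne0$. As $h$ is coprime to $x_3$, $\alpha+\beta x_3+\gamma x_3^2=hU$, and $U$ is free of $x_3$ because $\deg_{x_3}h=2$. But $h$ has no term of degree $1$ in $x_3$, so $\beta=0$. Contradiction.

**$n=12$.** $h\mid F_1=1-12x_2^2x_3$, which is irreducible, so $h=F_1$; also $h\mid F_5$. The only multiple of $5$ among $12,11,10,9,8$ is $10$; it divides $12^{\underline k}$ for $3\le k\le5$, while $5\nmid12^{\underline k}$ for $k\le2$. The factor $5$ is cancelled only for $c=(5)$, where $M(c)=\binom{12}5=792$. So the part of $F_5$ free of $x_5$ is $F_2-792^{1-s}$, and $h$ divides it. Hence $h$ divides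
$$F_2-792^{1-s}-F_1=-66^{1-s}+132^{1-s}-792^{1-s}=-66^{1-s}(1-2x_2+12x_2^2x_3),$$
i.e. $1-12x_2^2x_3\mid1-2x_2+12x_2^2x_3$. The quotient is free of $x_3$. Comparing the coefficients of $x_3$, it is $-1$; comparing the $x_3$-free parts, it is $1-2x_2$. Contradiction.

With Section 3 for $n=5,6,7$, Section 10 for $n=10,13$, this section for $n=8,9,11,12,14,15$, and Sections 6–9 for $n\ge16$, Theorem A is proved for every $n\ge5$. $\blacksquare$
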